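\title{Class choice and the first failure of dependent choice\\ in Kelley--Morse set theory}

\begin{abstract}
We show that, assuming an inaccessible cardinal, Kelley--Morse set theory together with the choice scheme and the dependent choice scheme of length $\omega$ does not prove the dependent choice scheme of length $\omega_1$. More generally, for an inaccessible cardinal $\kappa$ and any infinite regular cardinal $\lambda\le\kappa$ we build a model of Kelley--Morse set theory with sets $V_\kappa$ in which the choice scheme holds, dependent choice holds for every length below $\lambda$, and dependent choice of length $\lambda$ fails for a formula without class quantifiers. The classes of the model are the subsets of $V_\kappa$ in a symmetric submodel of a $<\kappa$-closed forcing extension. The restriction to regular $\lambda$ is necessary: dependent choice cannot first fail at any other ordinal.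
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Classes and choice}

A model of second-order set theory is a triple $(V,\in,\mathcal C)$, where $V$ is the collection of sets, $\mathcal C$ is the collection of classes, each class being a subcollection of $V$, and $\in$ is membership between sets and between sets and classes. Lowercase variables range over sets and uppercase variables over classes. A formula is \emph{first-order} if it has no class quantifiers; it may have free class variables. \emph{Kelley--Morse set theory} $\mathrm{KM}$ consists of the following axioms: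
\begin{itemize}
\item $\mathrm{ZFC}$ for sets, and extensionality for classes;
\item class replacement: the restriction of a class function to a set is a set;
\item global well-order: there is a class well-ordering of $V$;
\item full comprehension: for every formula $\varphi(x,A)$, possibly with class quantifiers, and every class $A$, the collection $\{x:\varphi(x,A)\}$ is a class.
\end{itemize}
For a class $Y$ and a set $x$ let $Y_x=\{y:(x,y)\in Y\}$. Thus a single class $Y$ codes a family of classes indexed by sets. Every set is a class by comprehension, and finitely many parameters $A_0,\dots,A_n$ are the sections of the one class $\bigcup_{m\le n}\{m\}\times A_m$, so nothing is lost by allowing one class parameter in the schemes below.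

The \emph{choice scheme} $\mathrm{CC}$ asserts, for every formula $\varphi(x,X,A)$ and every class $A$: if for every set $x$ there is a class $X$ with $\varphi(x,X,A)$, then there is a class $Y$ such that $\varphi(x,Y_x,A)$ holds for every set $x$.

For dependent choice, let $\varphi(X,Y,A)$ be a formula and $A$ a class. Call $\varphi(\cdot,\cdot,A)$ \emph{total} if for every class $X$ there is a class $Y$ with $\varphi(X,Y,A)$. For a class $Z$ and an ordinal $\xi$ put $Z\restriction\xi=Z\cap(\xi\times V)$; this class codes the sequence $\langle Z_\eta:\eta<\xi\rangle$, and for a function $Z$ it is the usual restriction. A \emph{solution of length $\alpha$} of $\varphi(\cdot,\cdot,A)$ is a class $Z\subseteq\alpha\times V$ with $\varphi(Z\restriction\xi,Z_\xi,A)$ for every $\xi<\alpha$. The scheme $\mathrm{DC}_\alpha$ asserts that every total $\varphi(\cdot,\cdot,A)$ has a solution of length $\alpha$. The scheme $\mathrm{DC}_{\mathrm{Ord}}$ is the same with the class $\mathrm{Ord}$ in place of $\alpha$; in a model whose sets form $V_\kappa$ we also call it $\mathrm{DC}_\kappa$.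

The global well-order selects a least \emph{set} with a given property, but it does not select among classes, and this is the gap that the two schemes fill. If the witnesses in $\mathrm{CC}$ are unique, there is nothing to select and comprehension provides $Y=\{(x,y):\exists X\,(\varphi(x,X,A)\wedge y\in X)\}$. At the other extreme, if $\kappa$ is inaccessible in a universe of $\mathrm{ZFC}$, then in $(V_\kappa,\in,P(V_\kappa))$ all the schemes hold, because the axiom of choice of the universe selects among subsets of $V_\kappa$. In general $\mathrm{CC}$ makes very many choices of classes, one for each set, but makes them independently of each other, while $\mathrm{DC}_\alpha$ makes only $\alpha$ many choices, each depending on the earlier ones. The longest scheme $\mathrm{DC}_{\mathrm{Ord}}$ implies $\mathrm{CC}$ (Remark~\ref{rem:ordcc}), and one asks how much dependent choice can be recovered from $\mathrm{CC}$. It is known that, assuming an inaccessible cardinal, there is a model of $\mathrm{KM}+\mathrm{CC}$ in which $\mathrm{DC}_\omega$ fails; this is the result in the title of \cite{source}. The question we answer comes from \cite{source}.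

\begin{quote}
Is it consistent that there is a model of $\mathrm{KM}+\mathrm{CC}+\mathrm{DC}_\omega$ in which $\mathrm{DC}_{\omega_1}$ fails?
\end{quote}

To see what is at stake, fix a total relation and order the pairs $(\xi,Z)$, with $Z$ a solution of length $\xi$, by end-extension. This is a tree whose nodes are classes, and totality says that every node has a successor. In a model with sets $V_\kappa$, the scheme $\mathrm{DC}_\omega$ produces nodes on every countable level (Corollary~\ref{cor:spectrum}), and $\mathrm{CC}$ then chooses one node on each countable level simultaneously. But nothing makes the chosen nodes extend one another, and a solution of length $\omega_1$ is exactly a coherent choice. So one expects the answer to be yes, and the difficulty is to build a model in which a proper class of independent choices is always available while $\omega_1$ dependent choices are not.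

\subsection*{Results}

\begin{theorem}\label{thm:main}
Assume $\mathrm{ZFC}$, let $\kappa$ be inaccessible and let $\lambda\le\kappa$ be an infinite regular cardinal. In a $<\kappa$-closed forcing extension $V[G]$ there is a symmetric submodel $N\models\mathrm{ZF}$, $V\subseteq N\subseteq V[G]$, such that $M=(V_\kappa,\in,\mathcal C)$ with $\mathcal C=P(V_\kappa)^N$ satisfies $\mathrm{KM}+\mathrm{CC}+\mathrm{DC}_\nu$ for every $\nu<\lambda$, while $\mathrm{DC}_\lambda$ fails in $M$ for a first-order formula $\varphi(X,Y,A)$.
\end{theorem}

The case $\lambda=\omega$ gives the known result quoted above. The case $\lambda=\omega_1$ answers the question.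

\begin{corollary}\label{cor:answer}
The theory $\mathrm{ZFC}+{}$``there is an inaccessible cardinal'' proves the consistency of $\mathrm{KM}+\mathrm{CC}+\mathrm{DC}_\omega+\neg\mathrm{DC}_{\omega_1}$. The failing instance of $\mathrm{DC}_{\omega_1}$ can be taken with $\varphi$ first-order in a class parameter.
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:main} with $\lambda=\omega_1$. The sets of $M$ are those of $V_\kappa$, so $\omega_1^M=\omega_1$, and $M$ is a set model of the theory in $V[G]$. Hence the theory is consistent in $V[G]$. Consistency is an arithmetical statement, and $V$ and $V[G]$ have the same natural numbers, so the theory is consistent in $V$.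
\end{proof}

The regularity of $\lambda$ in Theorem~\ref{thm:main} cannot be dropped.

\begin{theorem}\label{thm:sharp}
$\mathrm{KM}$ proves the following, as schemes.
\begin{itemize}
\item[(a)] $\mathrm{DC}_\alpha$ implies $\mathrm{DC}_\beta$ for $\beta\le\alpha$.
\item[(b)] If an ordinal $\alpha$ is not an infinite regular cardinal and $\mathrm{DC}_\beta$ holds for all $\beta<\alpha$, then $\mathrm{DC}_\alpha$ holds.
\item[(c)] If $\lambda$ is infinite and $\mathrm{DC}_\lambda$ fails for a formula with a class parameter, then it fails for a formula whose only parameter is the ordinal $\lambda$; no parameter is needed if $\lambda$ is definable, for instance $\lambda=\omega_1$, or if $\lambda=\mathrm{Ord}$.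
\end{itemize}
In (a) and (c) the values $\alpha=\mathrm{Ord}$ and $\lambda=\mathrm{Ord}$ are allowed.
\end{theorem}

\begin{corollary}\label{cor:spectrum}
Let $\kappa$ be inaccessible. For a model of $\mathrm{KM}$ with sets $V_\kappa$, the set $\{\alpha\le\kappa:\mathrm{DC}_\alpha\text{ holds}\}$ is either $[0,\kappa]$ or $[0,\lambda)$ for an infinite regular $\lambda\le\kappa$. In particular, in such a model $\mathrm{DC}_\omega$ gives $\mathrm{DC}_\alpha$ for all $\alpha<\omega_1$. Every infinite regular $\lambda\le\kappa$ occurs for a model of $\mathrm{KM}+\mathrm{CC}$ with the same sets $V_\kappa$, in a forcing extension, with a first-order failure at $\lambda$. The case $[0,\kappa]$ occurs too.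
\end{corollary}

Section~\ref{sec:idea} works out the combinatorial idea for $\lambda=\omega$. Sections~\ref{sec:index}--\ref{sec:cc} prove Theorem~\ref{thm:main}; there $V$ is the ground model of $\mathrm{ZFC}$, and $\kappa$ and $\lambda$ are as in the theorem. Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp} and Corollary~\ref{cor:spectrum} and can be read independently. We write ${}^{\alpha}X$ for the set of functions from $\alpha$ to $X$, ${}^{\le\alpha}X=\bigcup_{\beta\le\alpha}{}^{\beta}X$, $\mathrm{lh}(s)$ for the length of a sequence $s$, and $s^\frown\eta$ for $s$ followed by the single entry $\eta$.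

\section{The idea in the case $\lambda=\omega$}\label{sec:idea}

Let $I$ be the set of nonempty finite sequences of ordinals below $\kappa^+$, ordered by proper inclusion, that is, by proper end-extension. Suppose we have distinct classes $b_s$ for $s\in I$ such that the model can define the collection of all $b_s$ and the relation $b_s\triangleleft b_t\iff s\subsetneq t$, but cannot see the indexing $s\mapsto b_s$. The requirement ``$Y$ is one of the $b_s$ and lies $\triangleleft$-above all classes listed so far'' can always be met after finitely many steps, and a solution of length $\omega$ amounts to an infinite chain $s_0\subsetneq s_1\subsetneq\cdots$. To exclude such solutions we admit only those classes that are invariant under all automorphisms of $I$ fixing pointwise some set $E$ from a family of \emph{supports}. The whole question is which sets $E$ to allow. In this section we look only at indices, and we say that $E$ supports a family of elements of $I$ if every automorphism of $I$ fixing $E$ pointwise fixes each member of the family.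

\emph{A supported family lies inside its support.} Let $E\subseteq I$ be downward closed with $|E|\le\kappa$ and let $s\notin E$. Let $u^\frown\eta$ be the shortest nonempty initial segment of $s$ outside $E$. Since $|E|\le\kappa$, there is $\eta'\ne\eta$ below $\kappa^+$ with $u^\frown\eta'\notin E$. Exchange the cones above $u^\frown\eta$ and $u^\frown\eta'$ by exchanging the entries $\eta$ and $\eta'$ in position $\mathrm{lh}(u)$, and fix all other elements of $I$. This is an automorphism; it moves $s$; and it fixes $E$ pointwise, because by downward closure neither cone meets $E$. So if no support contains an infinite chain, then no infinite chain is supported, and $\mathrm{DC}_\omega$ fails.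

\emph{Independent choices can be moved apart.} Consider the following instance of $\mathrm{CC}$: for every $n\ge1$ there is a $\triangleleft$-chain of length $n$. The first witnesses that come to mind are indexed by the sets $E_n=\{\langle0\rangle,\langle0,0\rangle,\dots\}$ of the first $n$ constant sequences with value $0$. Each $E_n$ is a support, but $\bigcup_nE_n$ is an infinite chain. Let $\pi_n$ exchange the cones above $\langle0\rangle$ and $\langle n\rangle$. Then $\pi_nE_n=\{\langle n\rangle,\langle n,0\rangle,\dots\}$ is again a chain of length $n$. The sets $\pi_nE_n$ are pairwise disjoint, and a chain in $E^*=\bigcup_n\pi_nE_n$ has a constant first entry $n$, so it lies in $\pi_nE_n$ and is finite. Thus $E^*$ has no infinite chain and supports the whole family of new witnesses. By the previous paragraph, any support for a family of witnesses contains chains of every finite length, so neither finite supports nor supports of bounded height would do: the right condition is the absence of an infinite chain.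

\emph{From $\omega$ to $\omega_1$.} Let the sequences in $I$ have countable length and require that supports contain no chain of order type $\omega_1$. The two arguments above are unchanged, with chains of each length $\xi<\omega_1$ spread over the cones above the $\langle\xi\rangle$. What is new is that a countable union of supports is a support, since $\omega_1$ is regular. So countably many dependent choices, made outside the model, have a common support, and $\mathrm{DC}_\omega$ holds.

Two problems are hidden in this sketch. First, the $b_s$ must be realized as subsets of $V_\kappa$ in such a way that their collection and their order are first-order definable from a single invariant class; Section~\ref{sec:forcing} does this by forcing. Second, for an arbitrary formula $\varphi$, a witness $X$ is given by a name $\dot X$ and a condition $q$ in the generic filter forcing $\varphi(x,\dot X,\dot C)$. An automorphism $k$ that moves the support of $\dot X$ also moves $q$, and $kq$ need not be in the generic filter. Section~\ref{sec:cc} meets this by taking $\kappa$ many translates of every potential witness and showing that one of them succeeds.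

\section{The index tree}\label{sec:index}

Let $I$ be the set of all sequences $s\in{}^{\beta+1}(\kappa^+)$ with $\beta+1<\lambda$, ordered by $\subsetneq$, and let $\mathcal G$ be the group of automorphisms of $(I,\subsetneq)$. \emph{Downward closed} means downward closed in $I$. A \emph{$\lambda$-chain} is a subset of $I$ of order type $\lambda$ under $\subsetneq$.

Only successor lengths are allowed, for the following reason. If sequences of limit length were indices, then such a sequence $s$ would be the only node of its length above its proper initial segments, so an automorphism fixing these would fix $s$, and a support could pin down an index outside it. With successor lengths every index that leaves $E$ does so by the choice of one entry, and $\kappa^+$ many other entries are available because $|E|\le\kappa$.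

In Section~\ref{sec:idea} we exchanged two cones by hand. We now need to move up to $\kappa$ many indices at once, which leave $E$ at different places, and we need many ways of doing so. The next lemma lets one group act freely on the fresh entries at all places simultaneously.

\begin{lemma}\label{lem:translate}
Let $E\subseteq I$ be downward closed with $|E|\le\kappa$. There is a subgroup $K_E$ of $\mathcal G$ of size $\kappa^+$ such that every $k\in K_E$ fixes $E$ pointwise and maps $I\setminus E$ to itself, and for all $F,F'\subseteq I$,
\[
|\{k\in K_E:kF\cap F'\not\subseteq E\}|\le|F|\cdot|F'|.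
\]
\end{lemma}

\begin{proof}
Let $(\Gamma,+)$ be an abelian group of size $\kappa^+$. For every sequence $u$ of ordinals below $\kappa^+$ with $\mathrm{lh}(u)+1<\lambda$ let $O_u=\{\eta<\kappa^+:u^\frown\eta\notin E\}$. Since $|E|\le\kappa$, we have $|O_u|=\kappa^+$; fix a bijection $e_u:\Gamma\to O_u$.

For $a\in\Gamma$ define $k_a:I\to I$ as follows. Put $k_as=s$ for $s\in E$. If $s\notin E$, then, as $s$ has successor length, there is a least $\beta$ with $s\restriction(\beta+1)\notin E$; call it the \emph{exit point} of $s$. Put $u=s\restriction\beta$, so that $s(\beta)\in O_u$, and let $k_as$ be $s$ with the entry $s(\beta)$ replaced by $e_u(a+e_u^{-1}(s(\beta)))$. The new entry is in $O_u$, so $(k_as)\restriction(\beta+1)\notin E$, and $k_as\notin E$ by downward closure. Since $k_as$ agrees with $s$ below $\beta$, it has the same exit point and the same $u$. Therefore $k_ak_{a'}=k_{a+a'}$ and $k_0=\mathrm{id}$, and $k_a$ is a bijection with inverse $k_{-a}$.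

Let $s\subsetneq t$; we show $k_as\subsetneq k_at$. If $t\in E$, then $s\in E$ and both are fixed. If $s\in E$ and $t\notin E$, then $t\restriction(\beta+1)\subseteq s$ lies in $E$ whenever $\beta+1\le\mathrm{lh}(s)$, so the exit point of $t$ is at least $\mathrm{lh}(s)$; hence $k_at$ still extends $s$, and properly, since it has the length of $t$. If $s\notin E$, then $t\notin E$, the two sequences have the same exit point and the same entries up to and including it, and they undergo the same change. As this holds for $-a$ too, $k_a\in\mathcal G$.

For $s,s'\in I\setminus E$ there is at most one $a$ with $k_as=s'$, because with $\beta$ and $u$ as above the equation $s'(\beta)=e_u(a+e_u^{-1}(s(\beta)))$ determines $a$. Since $I\setminus E\ne\emptyset$, the map $a\mapsto k_a$ is injective, and $K_E=\{k_a:a\in\Gamma\}$ is a subgroup of size $\kappa^+$. Finally, if $kF\cap F'\not\subseteq E$, then $ks=s'$ for some $s\in F$ and $s'\in F'\setminus E$, and $s\notin E$ because $k$ fixes $E$ pointwise. Each pair $(s,s')$ accounts for at most one $k$.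
\end{proof}

\section{A generic tree whose branches are ordered like $I$}\label{sec:forcing}

We want functions $b_i:\kappa\to\kappa$ for $i\in I$. To make their collection first-order definable from one class, we make them the cofinal branches of a tree $T$ of sequences of length below $\kappa$. To make their order definable, we add a set $R$ of pairs of nodes of equal length and read the order of two branches from the behavior of $R$ along them. A condition describes $T$ and $R$ up to a level $\alpha<\kappa$ and labels each node of the top level by the index of a branch that will pass through it.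

\begin{definition}\label{def:forcing}
The poset $\mathbb P$ has a top element $1$, and its other elements are the quadruples $p=(\alpha_p,D_p,f_p,R_p)$ such that
\begin{itemize}
\item[(C1)] $\alpha_p<\kappa$, $\emptyset\ne D_p\subseteq I$, $|D_p|<\kappa$, and $f_p:D_p\to{}^{\alpha_p}\kappa$ is injective;
\item[(C2)] $R_p$ is a set of pairs of elements of equal length of the tree $T_p=\{f_p(i)\restriction\beta:i\in D_p,\ \beta\le\alpha_p\}$;
\item[(C3)] for $i,j\in D_p$: $(f_p(i),f_p(j))\in R_p\iff i\subsetneq j$.
\end{itemize}
For $p,q\ne1$ let $q\le p$ if
\begin{itemize}
\item[(O1)] $\alpha_q\ge\alpha_p$, $D_q\supseteq D_p$, and $f_q(i)\restriction\alpha_p=f_p(i)$ for $i\in D_p$;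
\item[(O2)] $T_q\cap{}^{\le\alpha_p}\kappa=T_p$, and the set of pairs in $R_q$ of sequences of length at most $\alpha_p$ is $R_p$;
\item[(O3)] for $i,j\in D_p$ and $\alpha_p\le\beta\le\alpha_q$: $(f_q(i)\restriction\beta,f_q(j)\restriction\beta)\in R_q\iff i\subsetneq j$.
\end{itemize}
We call $\alpha_p$ the \emph{height} of $p$. The top level of $T_p$ is $f_p[D_p]$, and it determines $T_p$.
\end{definition}

Clause (O3) is a promise: once two indices are in the domain, $R$ records their order correctly on all later levels. Nothing is promised about earlier levels; Example~\ref{ex:amalgam} shows why this freedom is needed.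

\begin{lemma}\label{lem:order}
The relation $\le$ is reflexive and transitive. If $q\le p\ne1$ and $\alpha_q=\alpha_p$, then $q=p$.
\end{lemma}

\begin{proof}
For $q=p$, clause (O3) is (C3), and (O1), (O2) are trivial. Let $r\le q\le p$, all different from $1$. Clauses (O1) and (O2) for $(r,p)$ follow by composing restrictions. For (O3) let $i,j\in D_p$ and $\alpha_p\le\beta\le\alpha_r$. If $\beta\le\alpha_q$, then $f_r(i)\restriction\beta=f_q(i)\restriction\beta$, the same holds for $j$, and $R_r$ and $R_q$ agree on level $\beta$, so (O3) for $(q,p)$ applies. If $\beta\ge\alpha_q$, then (O3) for $(r,q)$ applies, since $D_p\subseteq D_q$.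

If $q\le p$ and $\alpha_q=\alpha_p$, then $f_q\supseteq f_p$, $T_q=T_p$ and $R_q=R_p$. The top levels $f_q[D_q]$ and $f_p[D_p]$ coincide and $f_q$ is injective, so $D_q=D_p$.
\end{proof}

\begin{lemma}[Closure]\label{lem:closed}
$\mathbb P$ is $<\kappa$-closed. More precisely, a decreasing sequence $\langle p_\xi:\xi<\delta\rangle$ of conditions $\ne1$, with $\delta<\kappa$ a limit ordinal, that is not eventually constant has a lower bound with height $\sup_\xi\alpha_{p_\xi}$ and domain $\bigcup_\xi D_{p_\xi}$.
\end{lemma}

\begin{proof}
An eventually constant sequence has a lower bound, and initial $1$'s can be dropped, so the second statement implies the first. Write $\alpha_\xi,D_\xi,f_\xi,R_\xi,T_\xi$ for the components of $p_\xi$. By Lemma~\ref{lem:order}, $\alpha=\sup_\xi\alpha_\xi$ exceeds every $\alpha_\xi$, and $\alpha<\kappa$ by regularity of $\kappa$. Put $D=\bigcup_\xi D_\xi$, $f(i)=\bigcup\{f_\xi(i):i\in D_\xi\}\in{}^\alpha\kappa$ and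
\[
R=\bigcup_\xi R_\xi\cup\{(f(i),f(j)):i,j\in D,\ i\subsetneq j\}.
\]
Then $|D|<\kappa$. If $i\ne j$ are in $D$, both are in some $D_\xi$, and $f(i)\restriction\alpha_\xi=f_\xi(i)\ne f_\xi(j)=f(j)\restriction\alpha_\xi$; so $f$ is injective, which gives (C3) because the pairs in the $R_\xi$ lie below level $\alpha$. Fix $\xi$. A node $f(i)\restriction\beta$ with $\beta\le\alpha_\xi$ equals $f_\eta(i)\restriction\beta$ for some $\eta\ge\xi$ and so lies in $T_\eta\cap{}^{\le\alpha_\xi}\kappa=T_\xi$; thus the levels up to $\alpha_\xi$ of the new tree are those of $T_\xi$. On these levels $R_\eta$ equals $R_\xi$ for $\eta\ge\xi$, and $R_\eta\subseteq R_\xi$ for $\eta<\xi$, so $R$ equals $R_\xi$ there. This gives (C2), (O1) and (O2). For (O3) let $i,j\in D_\xi$ and $\alpha_\xi\le\beta\le\alpha$. If $\beta<\alpha$, take $\eta\ge\xi$ with $\alpha_\eta\ge\beta$ and use (O3) for $(p_\eta,p_\xi)$. If $\beta=\alpha$, use (C3) for the new condition.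
\end{proof}

New indices are added by letting several of them share a node of the old top level and separating them one level higher.

\begin{lemma}[One-step extension]\label{lem:step}
Let $p\ne1$, $D_p\subseteq D\subseteq I$ with $|D|<\kappa$, let $g:D\to f_p[D_p]$ extend $f_p$, and let $c:D\to\kappa$ be injective. Put $f_q(i)=g(i)^\frown c(i)$ for $i\in D$ and $R_q=R_p\cup\{(f_q(i),f_q(j)):i,j\in D,\ i\subsetneq j\}$. Then $q=(\alpha_p+1,D,f_q,R_q)$ is a condition and $q\le p$.
\end{lemma}

\begin{proof}
The map $f_q$ is injective because $c$ is, and this gives (C3). The level $\alpha_p$ of $T_q$ is $g[D]=f_p[D_p]$, so $T_q\cap{}^{\le\alpha_p}\kappa=T_p$, which gives (C2) and (O2). Clause (O3) is (C3) for $p$ at $\beta=\alpha_p$ and (C3) for $q$ at $\beta=\alpha_p+1$.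
\end{proof}

\begin{lemma}[Density]\label{lem:dense}
For $i\in I$ and $\gamma<\kappa$ the set of $p\ne1$ with $i\in D_p$ and $\alpha_p\ge\gamma$ is dense.
\end{lemma}

\begin{proof}
Below $1$ there is the condition $(0,\{i\},\{(i,\emptyset)\},\emptyset)$, so let $p\ne1$. Apply Lemma~\ref{lem:step} with $D=D_p\cup\{i\}$, giving $g(i)$ any value in $f_p[D_p]$ if $i\notin D_p$. Then raise the height $\gamma$ times, using Lemma~\ref{lem:step} without new indices at successor steps and Lemma~\ref{lem:closed} at limit steps.
\end{proof}

\begin{lemma}[Amalgamation]\label{lem:amalgam}
Let $p,p'\ne1$ satisfy $\alpha_p=\alpha_{p'}$, $f_p[D_p]=f_{p'}[D_{p'}]$ and $R_p=R_{p'}$, and let $f_p$ and $f_{p'}$ agree on $D_p\cap D_{p'}$. Then $p$ and $p'$ are compatible.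
\end{lemma}

\begin{proof}
Let $D=D_p\cup D_{p'}$, $g=f_p\cup f_{p'}$, and fix an injective $c:D\to\kappa$. These data satisfy the hypotheses of Lemma~\ref{lem:step} both for $p$ and for $p'$, and the resulting condition $q$ is the same in both cases because $R_p=R_{p'}$. So $q\le p,p'$.
\end{proof}

\begin{example}\label{ex:amalgam}
Let $i=\langle0\rangle$, $j=\langle0,0\rangle$, $i'=\langle1\rangle$, $j'=\langle1,0\rangle$, and let $a\ne b$ be in ${}^1\kappa$. Let $p$ have height $1$, $f_p(i)=a$, $f_p(j)=b$ and $R_p=\{(a,b)\}$, and let $p'$ be the same with $i',j'$ in place of $i,j$. An amalgam $q$ sends $i,i',j,j'$ to $a^\frown0$, $a^\frown1$, $b^\frown2$, $b^\frown3$, and $R_q=\{(a,b),(a^\frown0,b^\frown2),(a^\frown1,b^\frown3)\}$. On level $1$ the pair $(f_q(i)\restriction1,f_q(j')\restriction1)=(a,b)$ is in $R_q$ although $i\not\subseteq j'$. If $R$ had to record the order on all levels, $p$ and its relabeled copy $p'$ would be incompatible. This is why only the eventual behavior of $R$ will count.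
\end{example}

\begin{lemma}\label{lem:cc}
$\mathbb P$ has the $\kappa^+$-chain condition.
\end{lemma}

\begin{proof}
Since $\kappa$ is inaccessible, $\kappa^{<\kappa}=\kappa$. Recall the $\Delta$-system lemma: if $\kappa^{<\kappa}=\kappa$, then every family of $\kappa^+$ sets of size less than $\kappa$ has a subfamily of size $\kappa^+$ whose members pairwise intersect in one fixed set, the root. Let $\kappa^+$ distinct conditions $\ne1$ be given. For a fixed domain $D$ there are at most $\kappa$ conditions, since there are $\kappa$ choices for the height, at most $\kappa^{<\kappa}$ for $f_p$, and fewer than $\kappa$ for $R_p\subseteq T_p\times T_p$. So we may assume that the domains are distinct and form a $\Delta$-system with root $r$. By the same count there are at most $\kappa$ possibilities for $(\alpha_p,f_p[D_p],R_p,f_p\restriction r)$, so two of the conditions agree on these data. They are compatible by Lemma~\ref{lem:amalgam}.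
\end{proof}

Let $G$ be $\mathbb P$-generic over $V$. A $<\kappa$-closed forcing adds no new sequence of length less than $\kappa$ of elements of $V$; we refer to this fact as \emph{closure}. It gives $V_\kappa^{V[G]}=V_\kappa$, and it shows that $\kappa$ and $\lambda$ remain regular cardinals, since a short cofinal sequence in either would be in $V$. In $V[G]$ define, with $p$ ranging over $G\setminus\{1\}$,
\[
T=\bigcup_pT_p,\qquad R=\bigcup_pR_p,\qquad b_i=\bigcup\{f_p(i):i\in D_p\}\quad(i\in I).
\]
Then $T,R,b_i\subseteq V_\kappa$. A \emph{cofinal branch} of $T$ is a function $b:\kappa\to\kappa$ with $b\restriction\beta\in T$ for all $\beta<\kappa$. For functions $x,y$ on $\kappa$ write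
\[
x\triangleleft y\iff\exists\beta_0<\kappa\ \forall\beta\in[\beta_0,\kappa)\ \ (x\restriction\beta,y\restriction\beta)\in R.
\]

\begin{proposition}\label{prop:generic}
The following hold in $V[G]$, for every generic $G$.
\begin{itemize}
\item[(a)] If $p\in G\setminus\{1\}$, then $T\cap{}^{\le\alpha_p}\kappa=T_p$, $R$ on levels up to $\alpha_p$ is $R_p$, and $b_i\restriction\alpha_p=f_p(i)$ for $i\in D_p$.
\item[(b)] The $b_i$ are pairwise distinct cofinal branches of $T$, and $b_i\triangleleft b_j\iff i\subsetneq j$.
\item[(c)] Every cofinal branch of $T$ is one of the $b_i$.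
\end{itemize}
\end{proposition}

\begin{proof}
(a) Given $q\in G\setminus\{1\}$, take $r\in G$ below $p$ and $q$. Then $T_q\subseteq T_r$ and $T_r\cap{}^{\le\alpha_p}\kappa=T_p$ by (O2), so $T_q$ contributes nothing outside $T_p$ on levels up to $\alpha_p$; the same argument applies to $R$. If $i\in D_p\cap D_q$, then $f_p(i)$ and $f_q(i)$ are initial segments of $f_r(i)$, so $b_i$ is a function and $b_i\restriction\alpha_p=f_p(i)$.

(b) By Lemma~\ref{lem:dense} there are $p\in G$ of arbitrarily large height with $i\in D_p$, so by (a) $b_i$ is a cofinal branch. Given $i,j$, take $p\in G$ with $i,j\in D_p$. If $i\ne j$, then $b_i\restriction\alpha_p=f_p(i)\ne f_p(j)=b_j\restriction\alpha_p$. For $\beta\ge\alpha_p$ take $q\in G$ with $q\le p$ and $\alpha_q\ge\beta$; by (a) and (O3), $(b_i\restriction\beta,b_j\restriction\beta)\in R\iff i\subsetneq j$. As this holds for all $\beta\ge\alpha_p$, the equivalence follows.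

(c) The lower bound in Lemma~\ref{lem:closed} puts on the limit level only the labeled nodes, so a branch that keeps leaving the labels can be killed at a limit level. Suppose $p_0\ne1$ forces that $\dot b$ is a cofinal branch different from all $\dot b_i$. Build $p_0\ge p_1\ge\cdots$ as follows. Given $p_n$, in any generic extension containing $p_n$ there is, as $|D_{p_n}|<\kappa$ and $\kappa$ is regular, an ordinal $\gamma\in[\alpha_{p_n},\kappa)$ such that $b\restriction\gamma\ne b_i\restriction\gamma$ for all $i\in D_{p_n}$, and $b\restriction\gamma\in V$ by closure. So there are $p_{n+1}\le p_n$, $\gamma_n\ge\alpha_{p_n}$ and $c_n\in V$ such that $p_{n+1}$ forces $\dot b\restriction\gamma_n=c_n$ and $\dot b_i\restriction\gamma_n\ne c_n$ for all $i\in D_{p_n}$; by Lemma~\ref{lem:dense} we may take $\alpha_{p_{n+1}}>\gamma_n$. Let $p_\omega$ be the lower bound from Lemma~\ref{lem:closed}. Its height is $\alpha=\sup_n\gamma_n$ and its domain is $\bigcup_nD_{p_n}$. Let $c=\bigcup_nc_n$. Then $p_\omega$ forces $\dot b\restriction\alpha=c\in\dot T$, so by (a) $c=f_{p_\omega}(i)$ for some $n$ and $i\in D_{p_n}$. By (a) again, $p_\omega$ forces $\dot b_i\restriction\gamma_n=c\restriction\gamma_n=c_n$,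 contradicting the choice of $p_{n+1}$.
\end{proof}

\section{The symmetric model}\label{sec:symmetric}

\subsection*{Symmetric extensions}

We recall the standard theory; see \cite[Ch.~5]{JechAC} and \cite[Ch.~15]{JechST}. Let a group $\mathcal G$ act on a poset $\mathbb P$ by automorphisms fixing $1$. It acts on $\mathbb P$-names by the recursion $\pi\dot x=\{(\pi\dot y,\pi p):(\dot y,p)\in\dot x\}$, and $\pi\check x=\check x$ for $x\in V$. A \emph{normal filter} on $\mathcal G$ is a nonempty family $\mathcal F$ of subgroups that is closed under supergroups, finite intersections and conjugation. A name $\dot x$ is \emph{symmetric} if $\{\pi:\pi\dot x=\dot x\}\in\mathcal F$, and $\mathrm{HS}$ is the class of names that are symmetric and all of whose constituent names are, recursively, in $\mathrm{HS}$. For generic $G$ let $N_G=\{\dot x^G:\dot x\in\mathrm{HS}\}$. For a formula $\psi$ and $\dot x\in\mathrm{HS}$ (or a tuple of such names), $p\Vdash_{\mathrm{HS}}\psi(\dot x)$ means that $N_G\models\psi(\dot x^G)$ for every generic $G\ni p$. The facts we use are these.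
\begin{itemize}
\item[(S1)] $N_G$ is a transitive model of $\mathrm{ZF}$ with $V\subseteq N_G\subseteq V[G]$.
\item[(S2)] For each $\psi$ the relation $\Vdash_{\mathrm{HS}}$ is definable in $V$, and if $N_G\models\psi(\dot x^G)$, then some $p\in G$ satisfies $p\Vdash_{\mathrm{HS}}\psi(\dot x)$.
\item[(S3)] $\mathrm{HS}$ is closed under $\mathcal G$, and $p\Vdash_{\mathrm{HS}}\psi(\dot x)\iff\pi p\Vdash_{\mathrm{HS}}\psi(\pi\dot x)$ for $\pi\in\mathcal G$.
\end{itemize}

\subsection*{The action}

Let $\mathcal G=\mathrm{Aut}(I,\subsetneq)$ act on $\mathbb P$ by relabeling: $\pi1=1$ and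
\[
\pi p=(\alpha_p,\ \pi D_p,\ f_p\circ\pi^{-1},\ R_p).
\]
Thus $f_{\pi p}(\pi i)=f_p(i)$, $T_{\pi p}=T_p$ and $R_{\pi p}=R_p$. The order of $I$ enters Definition~\ref{def:forcing} only in (C3) and (O3), and $i\subsetneq j\iff\pi i\subsetneq\pi j$, so $\pi p$ is a condition and $q\le p\iff\pi q\le\pi p$. Take the names $\dot T=\{(\check t,p):p\ne1,\ t\in T_p\}$, $\dot R=\{(\check z,p):p\ne1,\ z\in R_p\}$ and $\dot b_i=\{(\check z,p):p\ne1,\ i\in D_p,\ z\in f_p(i)\}$. Then
\[
\pi\dot T=\dot T,\qquad\pi\dot R=\dot R,\qquad\pi\dot b_i=\dot b_{\pi i}.
\]

The next lemma is the link between the forcing and Lemma~\ref{lem:translate}: a condition is compatible with almost all of its translates.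

\begin{lemma}\label{lem:compatible}
Let $E\subseteq I$ be downward closed with $|E|\le\kappa$ and let $p\ne1$. For all but fewer than $\kappa$ many $k\in K_E$ we have $kD_p\cap D_p\subseteq E$, and for every such $k$ the conditions $p$ and $kp$ are compatible.
\end{lemma}

\begin{proof}
The first part is Lemma~\ref{lem:translate}, as $|D_p|\cdot|D_p|<\kappa$. For the second, $p$ and $kp$ have the same height, top level and relation. If $i\in D_p\cap kD_p$, then $i\in E$, so $k^{-1}i=i$ and $f_{kp}(i)=f_p(k^{-1}i)=f_p(i)$. Apply Lemma~\ref{lem:amalgam}.
\end{proof}

\subsection*{Supports}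

Call $E\subseteq I$ \emph{thin} if $E$ is downward closed, $|E|\le\kappa$, and $1\Vdash$ ``$\check E$ contains no $\lambda$-chain''. The set $\mathcal E$ of thin sets is in $V$. If $\lambda<\kappa$, for instance $\lambda=\omega_1$, then by closure the last clause just says that $E$ contains no $\lambda$-chain in $V$. If $\lambda=\kappa$, closure does not apply to sequences of length $\lambda$, and the chain that we must keep out of $E$ in Section~\ref{sec:failure} lives in $V[G]$; so we build the forced form into the definition.

\begin{lemma}\label{lem:thin}
\begin{itemize}
\item[(a)] For $s\in I$ the set $\{t\in I:t\subseteq s\}$ is thin, and so is $\emptyset$.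
\item[(b)] If $E$ is thin and $\pi\in\mathcal G$, then $\pi E$ is thin.
\item[(c)] If $\nu<\lambda$ and $\langle E_\eta:\eta<\nu\rangle\in V$ is a sequence of thin sets, then $\bigcup_{\eta<\nu}E_\eta$ is thin.
\item[(d)] If $E_0$ and $E_j$ $(j\in J)$ are thin, $|J|\le\kappa$, and $E_j\cap E_{j'}\subseteq E_0$ for $j\ne j'$, then $E^*=E_0\cup\bigcup_{j\in J}E_j$ is thin.
\end{itemize}
\end{lemma}

\begin{proof}
In each case the set is downward closed and has size at most $\kappa$. For the remaining clause we work in a generic extension, where $\lambda$ is a regular cardinal.

(a) These sets have size less than $\lambda$. (b) If $C\subseteq\pi E$ is a $\lambda$-chain, then so is $\pi^{-1}C\subseteq E$. (c) If $C$ is a $\lambda$-chain in the union, then by regularity some $E_\eta$ contains $\lambda$ many elements of $C$, and these form a $\lambda$-chain.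

(d) Suppose $C\subseteq E^*$ is a $\lambda$-chain. As $E_0$ is thin, there is $s\in C\setminus E_0$, say $s\in E_j$. Let $s\subsetneq s'\in C$. Then $s'\notin E_0$ by downward closure of $E_0$, so $s'\in E_{j'}$ for some $j'$, and $s\in E_{j'}$ by downward closure of $E_{j'}$. Thus $s\in(E_j\cap E_{j'})\setminus E_0$, and so $j'=j$. Hence the part of $C$ above $s$, which has order type $\lambda$, is contained in $E_j$, a contradiction.
\end{proof}

Part (c) is the first use of the regularity of $\lambda$. For a singular cardinal $\lambda$ it fails, since the set of initial segments in $I$ of a fixed function on $\lambda$ is a $\lambda$-chain and a union of $\mathrm{cf}(\lambda)$ many sets as in (a).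

For thin $E$ let $\mathrm{fix}(E)=\{\pi\in\mathcal G:\pi\restriction E=\mathrm{id}\}$; note $K_E\subseteq\mathrm{fix}(E)$. We have $\mathrm{fix}(E)\cap\mathrm{fix}(E')=\mathrm{fix}(E\cup E')$ and $\pi\,\mathrm{fix}(E)\pi^{-1}=\mathrm{fix}(\pi E)$, so by Lemma~\ref{lem:thin}(b),(c) the subgroups containing some $\mathrm{fix}(E)$, $E\in\mathcal E$, form a normal filter $\mathcal F$. Say that $E$ \emph{supports} $\dot x$ if $\pi\dot x=\dot x$ for all $\pi\in\mathrm{fix}(E)$. A name is symmetric if and only if it has a thin support. Let $\mathrm{HS}$ and $N_G$ be defined from $(\mathbb P,\mathcal G,\mathcal F)$, fix the generic $G$, and write $N=N_G$.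

\begin{lemma}\label{lem:names}
\begin{itemize}
\item[(a)] If $E$ supports $\dot x$ and $k\in\mathcal G$, then $kE$ supports $k\dot x$.
\item[(b)] If $\langle\dot x_j:j\in J\rangle\in V$ is a family of names in $\mathrm{HS}$ and one thin set $E$ supports every $\dot x_j$, then the function $j\mapsto\dot x_j^G$ on $J$ is in $N$.
\item[(c)] $T,R\in N$, and $b_s\in N$ for every $s\in I$.
\item[(d)] If $\nu<\lambda$, every $\nu$-sequence in $V[G]$ of elements of $N$ is in $N$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) An element of $\mathrm{fix}(kE)$ has the form $k\sigma k^{-1}$ with $\sigma\in\mathrm{fix}(E)$, and $k\sigma k^{-1}(k\dot x)=k\sigma\dot x=k\dot x$.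

(b) For names $\dot y,\dot z$ let $\mathrm{op}(\dot y,\dot z)$ be the name for the ordered pair built with the condition $1$ only. Then $\pi\,\mathrm{op}(\dot y,\dot z)=\mathrm{op}(\pi\dot y,\pi\dot z)$, so the name $\{(\mathrm{op}(\check\jmath,\dot x_j),1):j\in J\}$ and the names used to build it from the $\check\jmath$ and $\dot x_j$ are supported by $E$. Hence it is in $\mathrm{HS}$, and it names the function.

(c) The constituents of $\dot T,\dot R,\dot b_s$ are check names. The set $\emptyset$ supports $\dot T$ and $\dot R$, and $\{t\in I:t\subseteq s\}$ supports $\dot b_s$.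

(d) In $V[G]$, which satisfies the axiom of choice, choose names $\dot z_\eta\in\mathrm{HS}$ for the entries and thin supports $E_\eta$ of $\dot z_\eta$. By closure, $\langle(\dot z_\eta,E_\eta):\eta<\nu\rangle\in V$. The set $\bigcup_\eta E_\eta$ is thin by Lemma~\ref{lem:thin}(c) and supports every $\dot z_\eta$. Apply (b).
\end{proof}

Let $M=(V_\kappa,\in,\mathcal C)$ with $\mathcal C=P(V_\kappa)^N$. Since $V\subseteq N\subseteq V[G]$, we have $V_\kappa^N=V_\kappa$. So $M$ is a set in $N$, defined there from $\kappa$ as $(V_\kappa,\in,P(V_\kappa))$, and ``$M\models\varphi$'' is expressed in $N$ by one formula in which $\kappa$ and the code of $\varphi$ are parameters from $V$. Automorphisms fix the names of these parameters.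

\section{Kelley--Morse and dependent choice below $\lambda$}\label{sec:km}

\begin{proposition}\label{prop:km}
$M\models\mathrm{KM}$.
\end{proposition}

\begin{proof}
$V_\kappa\models\mathrm{ZFC}$ because $\kappa$ is inaccessible, and extensionality holds because classes are subsets of $V_\kappa$. For a formula $\varphi$ and $A\in\mathcal C$ the set $\{x\in V_\kappa:M\models\varphi(x,A)\}$ is in $N$ by separation in $N$, so full comprehension holds. A well-order of $V_\kappa$ in $V$ belongs to $\mathcal C$. Let $F\in\mathcal C$ be a function and $a\in V_\kappa$. Along an enumeration of $a$ in $V$ of length $|a|<\kappa$, the set $F\restriction a$ is coded by a sequence of length less than $\kappa$ of elements of $V$, so $F\restriction a\in V$ by closure. It is a subset of $V_\kappa$ of size less than $\kappa$, so its rank is below $\kappa$ by regularity, and $F\restriction a\in V_\kappa$.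
\end{proof}

\begin{proposition}\label{prop:dcbelow}
$M\models\mathrm{DC}_\nu$ for every $\nu<\lambda$.
\end{proposition}

\begin{proof}
Let $\varphi(\cdot,\cdot,C)$ be total in $M$. Working in $V[G]$ with the axiom of choice, choose recursively $Z_\xi\in\mathcal C$ for $\xi<\nu$ with $M\models\varphi(\bigcup_{\eta<\xi}\{\eta\}\times Z_\eta,\,Z_\xi,\,C)$. At stage $\xi$ the sequence $\langle Z_\eta:\eta<\xi\rangle$ is in $N$ by Lemma~\ref{lem:names}(d), so the first argument is in $\mathcal C$ and totality provides $Z_\xi$. By the same lemma $Z=\bigcup_{\xi<\nu}\{\xi\}\times Z_\xi\in\mathcal C$, and $Z$ is a solution of length $\nu$.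
\end{proof}

\section{The failure of $\mathrm{DC}_\lambda$}\label{sec:failure}

Let $A=(\{0\}\times T)\cup(\{1\}\times R)\cup(\{2\}\times\lambda)$. This is a class of $M$ by Lemma~\ref{lem:names}(c), also when $\lambda=\kappa$. In $M$, ``$B$ is a cofinal branch of $T$'' says that $B$ is a class function from $\mathrm{Ord}$ to $\mathrm{Ord}$ all of whose restrictions to ordinals are in $T$, and $B\triangleleft B'$ quantifies over ordinals only; both are first-order in $A$. Let $\varphi(X,Y,A)$ be the first-order formula
\begin{quote}
for every ordinal $\xi<\lambda$: \emph{if} $X\subseteq\xi\times V_\kappa$, all $X_\eta$ $(\eta<\xi)$ are cofinal branches of $T$, and $X_\eta\triangleleft X_{\eta'}$ for $\eta<\eta'<\xi$, \emph{then} $Y$ is a cofinal branch of $T$ and $X_\eta\triangleleft Y$ for all $\eta<\xi$.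
\end{quote}
Branches are nonempty, so at most one $\xi$ satisfies the hypothesis for a given $X$, namely the set of first coordinates of elements of $X$.

\begin{proposition}\label{prop:failure}
In $M$ the relation $\varphi(\cdot,\cdot,A)$ is total and has no solution of length $\lambda$.
\end{proposition}

\begin{proof}
\emph{Totality.} Let $X\in\mathcal C$. If no $\xi<\lambda$ satisfies the hypothesis, any $Y$ works. Otherwise, by Proposition~\ref{prop:generic}, $X_\eta=b_{s_\eta}$ for a strictly $\subsetneq$-increasing sequence $\langle s_\eta:\eta<\xi\rangle$, which is in $V$ by closure. Then $s=\bigcup_{\eta<\xi}s_\eta$ is in $V$, and its length is a supremum of $\xi<\lambda$ ordinals below $\lambda$, hence below $\lambda$; this is the second use of regularity. As $\lambda$ is a limit ordinal, $s^\frown0\in I$, and $s^\frown0$ properly extends every $s_\eta$. So $Y=b_{s^\frown0}\in\mathcal C$ works.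

\emph{No solution.} Suppose $Z\in\mathcal C$ is a solution of length $\lambda$. By induction on $\xi<\lambda$, the class $Z_\xi$ is a cofinal branch with $Z_\eta\triangleleft Z_\xi$ for $\eta<\xi$: if this holds below $\xi$, then $Z\restriction\xi$ satisfies the hypothesis of $\varphi$ with $\xi$, and the conclusion is the statement for $\xi$. So $Z_\xi=b_{s_\xi}$, where $\{s_\xi:\xi<\lambda\}$ is a $\lambda$-chain in $V[G]$. Let $\dot Z\in\mathrm{HS}$ name $Z$, with thin support $E$. Since $E$ contains no $\lambda$-chain in $V[G]$, there is $\xi$ with $s:=s_\xi\notin E$. By (S2) and Lemma~\ref{lem:dense} there is $p\in G$ with $s\in D_p$ and $p\Vdash_{\mathrm{HS}}\dot Z_\xi=\dot b_s$, where $\dot Z_\xi$ stands for the $\xi$-th section of the set named by $\dot Z$. By Lemma~\ref{lem:compatible} there are $k\in K_E$ with $kD_p\cap D_p\subseteq E$ and a condition $r\le p,kp$. Since $k\dot Z=\dot Z$, (S3) gives $kp\Vdash_{\mathrm{HS}}\dot Z_\xi=\dot b_{ks}$, so $r\Vdash_{\mathrm{HS}}\dot b_s=\dot b_{ks}$. But $ks\in kD_p\setminus E$, so $ks\notin D_p$, and hence $ks\ne s$. This contradicts Proposition~\ref{prop:generic}(b) in a generic extension containing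 $r$.
\end{proof}

\section{The choice scheme}\label{sec:cc}

Suppose $M\models\forall x\,\exists X\,\varphi(x,X,C)$. In $V[G]$ we can choose a witness for each $x\in V_\kappa$, but there are $\kappa$ many of them, so the choice need not be in $V$ and the union of the supports need not be thin. The usual way to get names in $V$ is to take, for each $x$, a maximal antichain of conditions $q$ that each force some name $\dot X_{x,q}$ to be a witness, and to mix these names into one. The mixed name is invariant under automorphisms that fix each $q$ and each $\dot X_{x,q}$, but a thin set $E$ has $\mathrm{fix}(E)$ fixing $q$ only if $D_q\subseteq E$: if $s\in D_q\setminus E$ and $k\in K_E$ satisfies $kD_q\cap D_q\subseteq E$, then $ks\in kD_q\setminus D_q$ and $kq\ne q$. For $\lambda<\kappa$ a single $D_q$ may be a $\lambda$-chain. So we do not mix. We put into $N$ a list $S$ of $\kappa$ many \emph{candidates} for each $x$, with supports moved apart as in Section~\ref{sec:idea}; we show by density that some candidate is a witness; and we let $N$, which can evaluate $\varphi$ in $M$, take the first candidate that works. The conditions $q$ never enter a name.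

\begin{proposition}\label{prop:cc}
$M\models\mathrm{CC}$.
\end{proposition}

\begin{proof}
Let $M\models\forall x\,\exists X\,\varphi(x,X,C)$, let $\dot C\in\mathrm{HS}$ name $C$ with thin support $E_0$, and put $K=K_{E_0}$. Let $\Phi(x,X,C)$ be the formula ``$X,C\subseteq V_\kappa$ and $(V_\kappa,\in,P(V_\kappa))\models\varphi(x,X,C)$''; in $N$ it says that $X,C\in\mathcal C$ and $M\models\varphi(x,X,C)$. Steps 1--3 take place in $V$.

\emph{Step 1: potential witnesses.} For $x\in V_\kappa$ let $\Delta_x$ be the set of $q\in\mathbb P$ such that either
\begin{itemize}
\item[(i)] $q\Vdash_{\mathrm{HS}}\neg\exists X\,\Phi(\check x,X,\dot C)$, or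
\item[(ii)] $q\Vdash_{\mathrm{HS}}\Phi(\check x,\dot X,\dot C)$ for some $\dot X\in\mathrm{HS}$.
\end{itemize}
The set $\Delta_x$ is dense. Indeed, if $p$ is not of type (i), then for some generic $G'\ni p$ and some $\dot X\in\mathrm{HS}$ we have $N_{G'}\models\Phi(x,\dot X^{G'},\dot C^{G'})$; by (S2) some $q\in G'$ forces this, we may take $q\le p$, and $q$ is of type (ii). Let $W_x$ be maximal among antichains contained in $\Delta_x$. Since $\Delta_x$ is dense, $W_x$ is a maximal antichain of $\mathbb P$, and $|W_x|\le\kappa$ by Lemma~\ref{lem:cc}. For $q\in W_x$ of type (ii) choose a name $\dot X_{x,q}$ as in (ii) with a thin support $E_{x,q}$; for $q$ of type (i) put $\dot X_{x,q}=\check\emptyset$ and $E_{x,q}=\emptyset$.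

\emph{Step 2: moving the supports apart.} Let $J=\{(x,q,\zeta):x\in V_\kappa,\ q\in W_x,\ \zeta<\kappa\}$. Then $|J|=\kappa$, because $|V_\kappa|=\kappa$ and $|W_x|\le\kappa$; this is where the chain condition is needed. For $j=(x,q,\zeta)$ write $E_j=E_{x,q}$ and $\dot X_j=\dot X_{x,q}$. Fix a well-order of $J$ of type $\kappa$ and choose recursively \emph{distinct} $k_j\in K$ such that $k_jE_j\cap k_{j'}E_{j'}\subseteq E_0$ for all $j'$ earlier than $j$. At step $j$ there are fewer than $\kappa$ earlier $j'$, and each excludes $k_{j'}$ and, by Lemma~\ref{lem:translate} with $F=E_j$ and $F'=k_{j'}E_{j'}$, at most $\kappa$ further elements. As $|K|=\kappa^+$, the choice is possible. By Lemma~\ref{lem:thin}(b),(d) the set $E^*=E_0\cup\bigcup_{j\in J}k_jE_j$ is thin. By Lemma~\ref{lem:names}(a) it supports every $k_j\dot X_j$, so by Lemma~\ref{lem:names}(b) the function $S$ on $J$ with $S(j)=(k_j\dot X_j)^G$ is in $N$.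

\emph{Step 3: some translate is generic.} Fix $x\in V_\kappa$. We show that the set of conditions lying below $k_{(x,q,\zeta)}q$ for some $q\in W_x$ and $\zeta<\kappa$ is dense. Let $r\in\mathbb P$. Choose $q\in W_x$ compatible with $r$, and $r'\le q,r$ with $r'\ne1$. By Lemma~\ref{lem:compatible}, $r'$ is compatible with $kr'$ for all but fewer than $\kappa$ many $k\in K$. The $\kappa$ many elements $k_{(x,q,\zeta)}$, $\zeta<\kappa$, are distinct, so for one of them, call it $k$, there is $r''\le r',kr'$. Then $r''\le r$, and $r''\le kr'\le kq$. By genericity, for every $x\in V_\kappa$ there are $q\in W_x$ and $\zeta<\kappa$ with $k_{(x,q,\zeta)}q\in G$.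

\emph{Step 4: choosing in $N$.} Given $x$, let $j=(x,q,\zeta)$ be as in Step 3 and $k=k_j$. Since $k\in\mathrm{fix}(E_0)$, we have $k\dot C=\dot C$. If $q$ were of type (i), then by (S3) the condition $kq\in G$ would force $\neg\exists X\,\Phi(\check x,X,\dot C)$, contrary to the assumption on $\varphi$. So $q$ is of type (ii), and $kq\Vdash_{\mathrm{HS}}\Phi(\check x,k\dot X_j,\dot C)$. Thus $N\models\Phi(x,S(j),C)$. In $N$, which contains $S$ and the well-order of $J$, let $j(x)$ be the least $j\in J$ with first coordinate $x$ and $\Phi(x,S(j),C)$, and put $Y=\bigcup_{x\in V_\kappa}\{x\}\times S(j(x))$. Then $Y\in\mathcal C$ and $M\models\varphi(x,Y_x,C)$ for all $x\in V_\kappa$.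
\end{proof}

The three sizes in the construction fit together in Steps 2 and 3. Conditions mention fewer than $\kappa$ indices, so $\kappa$ translates of a potential witness suffice; supports have size up to $\kappa$, so they can absorb all the translates; and nodes of $I$ have $\kappa^+$ successors, so there is room to move $\kappa$ supports apart.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The poset $\mathbb P$ is $<\kappa$-closed by Lemma~\ref{lem:closed}, and $N$ is as required by (S1). The properties of $M$ are Propositions~\ref{prop:km}, \ref{prop:cc}, \ref{prop:dcbelow} and \ref{prop:failure}.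
\end{proof}

\section{Where dependent choice can first fail}\label{sec:sharp}

In this section we argue in $\mathrm{KM}$, and $V$ is the class of all sets. All classes that we form exist by comprehension, and induction on the ordinals is available for every formula, since a nonempty class of ordinals has a least element. Each proof derives an instance of the conclusion from instances of the hypothesis for finitely many formulas built from $\varphi$; this is the meaning of ``as schemes'' in Theorem~\ref{thm:sharp}.

One feature of $\mathrm{DC}_\alpha$ needs care: the formula receives $Z\restriction\xi$ but not $\xi$, and since sections may be empty, $Z\restriction\xi$ need not determine $\xi$. To let a formula know the current stage we mark the sections. For a class $W$ let $W^+=\{(0,0)\}\cup(\{1\}\times W)$; this class is nonempty, and $W=(W^+)_1$. A class $U$ is a \emph{coded sequence of length $\xi$} if $U\subseteq\xi\times V$ and each $U_\eta$, $\eta<\xi$, has the form $W_\eta^+$. Then $U$ determines $\xi$ and its \emph{decoding} $\langle W_\eta:\eta<\xi\rangle$.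

\begin{remark}\label{rem:ordcc}
$\mathrm{DC}_{\mathrm{Ord}}$ implies $\mathrm{CC}$. Ordering sets first by rank and then by the global well-order gives an enumeration $\langle x_\xi:\xi\in\mathrm{Ord}\rangle$ of $V$. If $\forall x\,\exists X\,\varphi(x,X,A)$, then the relation ``if $U$ is a coded sequence of length $\xi$, then $Y=W^+$ for some $W$ with $\varphi(x_\xi,W,A)$'' is total. By induction every section of a solution of length $\mathrm{Ord}$ has the form $W_\xi^+$ with $\varphi(x_\xi,W_\xi,A)$, and $\bigcup_\xi\{x_\xi\}\times W_\xi$ witnesses $\mathrm{CC}$.
\end{remark}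

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(a) If $Z$ is a solution of length $\alpha$, then $Z\restriction\beta$ is a solution of length $\beta$, because it has the same restrictions to $\xi<\beta$ and the same sections at $\xi<\beta$.

(b) Let $\varphi(\cdot,\cdot,A)$ be total; \emph{good} means a solution of $\varphi(\cdot,\cdot,A)$. If $\alpha=0$, then $\emptyset$ is good of length $0$. If $\alpha=\beta+1$, take a good $Z$ of length $\beta$ by $\mathrm{DC}_\beta$ and a class $Y$ with $\varphi(Z,Y,A)$; then $Z\cup(\{\beta\}\times Y)$ is good of length $\alpha$. Otherwise $\alpha$ is a limit ordinal with $\mu=\mathrm{cf}(\alpha)<\alpha$. Let $\langle\alpha_\xi:\xi\le\mu\rangle$ be strictly increasing and continuous with $\alpha_0=0$ and $\alpha_\mu=\alpha$. We reach $\alpha$ in $\mu$ dependent steps, each of which prolongs a good class from length $\alpha_\xi$ to length $\alpha_{\xi+1}$. The hypothesis gives good classes of each length below $\alpha$, but we need them to extend a given one.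

\emph{Claim. If $\beta\le\gamma<\alpha$ and $X$ is good of length $\beta$, then there is a good $X'$ of length $\gamma$ with $X'\restriction\beta=X$.}

Write $\gamma=\beta+\delta$; then $\delta\le\gamma<\alpha$. Let $\varphi'(U,Y)$, with parameters $X,\beta,A$, say: if $U$ is a coded sequence, with decoding $\langle W_\eta:\eta<\xi\rangle$, then $Y=W^+$ for some $W$ with $\varphi(X\cup\bigcup_{\eta<\xi}\{\beta+\eta\}\times W_\eta,\,W,\,A)$. It is total because $\varphi$ is. Let $U$ be a solution of length $\delta$, by $\mathrm{DC}_\delta$. By induction on $\xi\le\delta$, $U\restriction\xi$ is a coded sequence of length $\xi$. Let $\langle W_\eta:\eta<\delta\rangle$ be the decoding of $U$ and $X'=X\cup\bigcup_{\eta<\delta}\{\beta+\eta\}\times W_\eta$. At stages below $\beta$, $X'$ has the restrictions and sections of $X$. At a stage $\beta+\xi$ with $\xi<\delta$, $X'\restriction(\beta+\xi)=X\cup\bigcup_{\eta<\xi}\{\beta+\eta\}\times W_\eta$ and $X'_{\beta+\xi}=W_\xi$, so the requirement is $\varphi'(U\restriction\xi,U_\xi)$. This proves the Claim.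

Call a sequence $\langle X^\eta:\eta<\xi\rangle$, $\xi\le\mu$, a \emph{tower} if $X^\eta$ is good of length $\alpha_{\eta+1}$ and $X^{\eta'}\restriction\alpha_{\eta+1}=X^\eta$ for $\eta<\eta'<\xi$. The union $X^*$ of a tower is good of length $\alpha_\xi$ and satisfies $X^*\restriction\alpha_{\eta+1}=X^\eta$: for $\xi=0$ it is empty, for $\xi=\eta+1$ it is $X^\eta$, and for limit $\xi$ every stage below $\alpha_\xi=\sup_{\eta<\xi}\alpha_{\eta+1}$ lies below some $\alpha_{\eta+1}$, where $X^*$ agrees with $X^\eta$. Let $\psi(U,Y)$ say: if $U$ is a coded sequence of length $\xi<\mu$ whose decoding $\langle X^\eta:\eta<\xi\rangle$ is a tower, then $Y=W^+$ for some $W$ that is good of length $\alpha_{\xi+1}$ with $W\restriction\alpha_{\eta+1}=X^\eta$ for all $\eta<\xi$. It is total: $\alpha_{\xi+1}<\alpha$ as $\mu$ is a limit ordinal, so the Claim extends $X^*$ to such a $W$. By $\mathrm{DC}_\mu$ let $U$ be a solution of $\psi$ of length $\mu$. By induction on $\xi\le\mu$, $U\restriction\xi$ is a coded sequence of length $\xi$ whose decoding is a tower. For $\xi=\mu$ the union of the tower is good of length $\alpha$.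

(c) The parameter is made the first of the dependent choices. Let $\mathrm{DC}_\lambda$ fail for $\varphi(\cdot,\cdot,A_0)$. Call a class $A$ \emph{bad} if $\varphi(\cdot,\cdot,A)$ is total and has no solution of length $\lambda$; this is expressed by a formula with class quantifiers whose only parameter is $\lambda$. Let $\varphi'(U,Y)$ be the conjunction of the following two statements. If $U=\emptyset$, then $Y=A^+$ for some bad $A$. If $U$ is a coded sequence of length $\xi\ge1$, with decoding $\langle W_\eta:\eta<\xi\rangle$ and $W_0$ bad, then $Y=W^+$ for some $W$ with
\[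
\varphi\Bigl(\bigcup_{1+\eta<\xi}\{\eta\}\times W_{1+\eta},\ W,\ W_0\Bigr).
\]
The two hypotheses exclude each other, and when neither holds there is no requirement on $Y$. The relation is total, because $A_0$ is bad and $\varphi(\cdot,\cdot,W_0)$ is total when $W_0$ is bad. Suppose $U$ is a solution of $\varphi'$ of length $\lambda$. Then $U_0=W_0^+$ with $W_0$ bad, and by induction every section $U_\eta$ has the form $W_\eta^+$. Since $\lambda$ is infinite, $1+\lambda=\lambda$, so $1+\eta<\lambda$ for $\eta<\lambda$, and we may put $Z=\bigcup_{\eta<\lambda}\{\eta\}\times W_{1+\eta}$. For $\zeta<\lambda$ the requirement at stage $\xi=1+\zeta$ reads $\varphi(Z\restriction\zeta,Z_\zeta,W_0)$. So $Z$ is a solution of $\varphi(\cdot,\cdot,W_0)$ of length $\lambda$, contradicting badness. Hence $\mathrm{DC}_\lambda$ fails for $\varphi'$, whose only parameter is $\lambda$. If $\lambda$ is definable or is $\mathrm{Ord}$, replace it by its definition.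
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:spectrum}]
By Theorem~\ref{thm:sharp}(a) the set of $\alpha\le\kappa$ at which $\mathrm{DC}_\alpha$ holds is an initial segment of $[0,\kappa]$. If it is proper, there is a least $\lambda\le\kappa$ outside it, since the ordinals of $V_\kappa$ are well-founded, and the set is $[0,\lambda)$. If $\lambda<\kappa$, then by Theorem~\ref{thm:sharp}(b) $\lambda$ is an infinite regular cardinal of $V_\kappa$, hence an infinite regular cardinal; if $\lambda=\kappa$, this holds because $\kappa$ is inaccessible. If $\mathrm{DC}_\omega$ holds, then $\lambda>\omega$, so $\lambda\ge\omega_1$. For each infinite regular $\lambda\le\kappa$ the model of Theorem~\ref{thm:main} satisfies $\mathrm{KM}+\mathrm{CC}$, has sets $V_\kappa$, and has its first failure at $\lambda$, for a first-order formula. Finally, let $M_0=(V_\kappa,\in,P(V_\kappa))$ in a universe of $\mathrm{ZFC}$. The proof of Proposition~\ref{prop:km}, with the universe in place of $N$ and $V[G]$, shows $M_0\models\mathrm{KM}$. The axiom of choice selects witnesses for $\mathrm{CC}$ and carries out the recursion of Proposition~\ref{prop:dcbelow} for every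 length $\alpha\le\kappa$, all classes formed being subsets of $V_\kappa$. So $M_0$ realizes the case $[0,\kappa]$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Jensen forcing at an inaccessible and a model of Kelley-Morse satisfying CC but not $\mathrm{DC}_\omega$},
\texttt{https://victoriagitman.github.io/files/inaccessibleJensen.pdf}.

\bibitem{JechAC}
Jech, \emph{The Axiom of Choice}.

\bibitem{JechST}
Jech, \emph{Set Theory}.

\end{thebibliography}
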